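\title{Character values and rings of integers:\\ a counterexample to a conjecture of B\"achle and Sambale}

\begin{abstract}
For a finite group $G$, let $\mathbb{Z}[G]$ be the ring generated by the values of the irreducible complex characters of $G$, and let $\mathbb{Z}_G$ be the ring of integers of the field $\mathbb{Q}(G)$ that these values generate. B\"achle and Sambale conjectured that the exponent of the finite abelian group $\mathbb{Z}_G/\mathbb{Z}[G]$ divides $|G|$. We show that this is false. For every prime $k\ge 5$ there is a group $G$ with $|G|_2=2^{k+2}$ for which $2^{2k-2}$ divides the exponent; the smallest group of the family is $(\mathbb{F}_2^5\times \mathrm{PSL}_2(3^{31}))\rtimes C_{31}$. We also prove an upper bound for the exponent in terms of centralizer orders. It shows that the conjecture holds whenever $\mathbb{Q}(G)$ is generated by one column of the character table.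
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $G$ be a finite group and $\operatorname{Irr}(G)$ the set of its irreducible complex characters. Write $\mathbb{Q}_n=\mathbb{Q}(\zeta_n)$ for the $n$-th cyclotomic field. Each value $\chi(g)$ is a sum of $|G|$-th roots of unity, hence an algebraic integer in $\mathbb{Q}_{|G|}$. Put
\[
\mathbb{Q}(G)=\mathbb{Q}\bigl(\chi(g):\chi\in\operatorname{Irr}(G),\ g\in G\bigr),\qquad
\mathbb{Z}[G]=\mathbb{Z}\bigl[\chi(g):\chi\in\operatorname{Irr}(G),\ g\in G\bigr],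
\]
and let $\mathbb{Z}_G$ be the ring of integers of $\mathbb{Q}(G)$. In this paper $\mathbb{Z}[G]$ always denotes this ring of numbers, never the group ring. It is a subring of $\mathbb{Z}_G$ that spans $\mathbb{Q}(G)$ over $\mathbb{Q}$, so $\mathbb{Z}_G/\mathbb{Z}[G]$ is a finite abelian group. Let $d(G)$ be its exponent, that is, the least integer $d\ge1$ with $d\,\mathbb{Z}_G\subseteq\mathbb{Z}[G]$. It is the denominator that one needs in order to write every integer of $\mathbb{Q}(G)$ as a polynomial in character values.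

If $G$ is abelian of exponent $n$, then $\mathbb{Z}[G]=\mathbb{Z}[\zeta_n]=\mathbb{Z}_G$ and $d(G)=1$. The same holds if all character values are rational. The next example has $d(G)>1$.

\begin{example}\label{ex:pauli}
Let $G\le \mathrm{GL}_2(\mathbb{C})$ be generated by $iI$, $A=\left(\begin{smallmatrix}1&0\\0&-1\end{smallmatrix}\right)$ and $B=\left(\begin{smallmatrix}0&1\\1&0\end{smallmatrix}\right)$. Its $16$ elements are $i^aI$, $i^aA$, $i^aB$, $i^aAB$. The quotient by $G'=\{\pm I\}$ is elementary abelian of order $8$, so there are eight linear characters, with values $\pm1$. Since $16=8+2^2+2^2$, the other irreducible characters are the trace and its complex conjugate, with values $2i^a$ and $0$. Thus $\mathbb{Z}[G]=\mathbb{Z}[2i]$, $\mathbb{Z}_G=\mathbb{Z}[i]$ and $d(G)=2$.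
\end{example}

The following conjecture is posed in \cite{talk}.

\medskip
\noindent\textbf{Conjecture} (B\"achle--Sambale)\textbf{.} \emph{For every finite group $G$, the exponent $d(G)$ of $\mathbb{Z}_G/\mathbb{Z}[G]$ divides $|G|$.}
\medskip

The orthogonality relations make this a natural guess. For $g\in G$ let
\[
\mathbb{Q}(g)=\mathbb{Q}\bigl(\chi(g):\chi\in\operatorname{Irr}(G)\bigr)
\]
be the field generated by the column of $g$ in the character table. A short computation, \eqref{eq:onecolumn} below, shows that $|C_G(g)|\,a\in\mathbb{Z}[G]$ for every algebraic integer $a\in\mathbb{Q}(g)$. So the denominator $|G|$ suffices in each field $\mathbb{Q}(g)$ separately. But $\mathbb{Q}(G)$ is the compositum of these fields, and in a compositum denominators can multiply. For instance, $\mathbb{Z}[Mi]$ and $\mathbb{Z}[M\omega]$, with $\omega=\zeta_3$, have index $M$ in $\mathbb{Z}[i]$ and $\mathbb{Z}[\omega]$, while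
\[
\mathbb{Z}[Mi,M\omega]=\mathbb{Z}+\mathbb{Z}Mi+\mathbb{Z}M\omega+\mathbb{Z}M^2i\omega
\]
lies in $\mathbb{Z}[\zeta_{12}]=\mathbb{Z}+\mathbb{Z}i+\mathbb{Z}\omega+\mathbb{Z}i\omega$ with quotient of exponent $M^2$. Direct products of groups realize such composita, but they multiply the group orders too. Our counterexamples make one elementary abelian $2$-subgroup produce a large denominator in two independent fields at once.

For an integer $n$ and a prime $p$, let $n_p$ be the largest power of $p$ dividing $n$.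

\begin{theorem}\label{thm:A}
Let $k\ge5$ be a prime, let $l=2^k-1$, and let $q_0$ be a prime with $q_0\equiv3\pmod 8$ that is a primitive root modulo every prime divisor of $l$. Put $q=q_0^{\,l}$ and $S=\mathrm{PSL}_2(q)$, and let $\varphi$ be the automorphism of $S$, of order $l$, induced by $a\mapsto a^{q_0}$ on matrix entries. Let $P=(\mathbb{F}_{2^k},+)$, let $c$ be a generator of $\mathbb{F}_{2^k}^\times$, and let
\[
G=(P\times S)\rtimes\langle t\rangle,\qquad t^l=1,\qquad t(u,x)t^{-1}=(cu,\varphi(x)).
\]
Then $|G|_2=2^{k+2}$, and $2^{2k-2}$ divides the exponent $d(G)$ of $\mathbb{Z}_G/\mathbb{Z}[G]$.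
\end{theorem}

A prime $q_0$ as required exists for every $k$: the conditions prescribe invertible residues modulo $8$ and modulo the odd primes dividing $l$, so the Chinese remainder theorem and Dirichlet's theorem apply. For $k=5$ and $l=31$ one may take $q_0=3$, because $3^6\equiv16$, $3^{10}\equiv25$ and $3^{15}\equiv-1\pmod{31}$ show that $3$ has order $30$.

\begin{corollary}\label{cor:A}
Every group $G$ in Theorem~\ref{thm:A} is a counterexample to the conjecture. For the smallest one, $G=(\mathbb{F}_2^5\times\mathrm{PSL}_2(3^{31}))\rtimes C_{31}$, we have $|G|_2=2^7$ and $2^8\mid d(G)$. For every real $\kappa<2$ there are infinitely many groups $G$ with $d(G)_2>|G|_2^{\kappa}$, and there is no integer $C\ge1$ such that $d(G)$ divides $C|G|$ for all $G$.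
\end{corollary}

\begin{proof}
We have $2k-2>k+2$ for $k\ge5$, and $2k-2>\kappa(k+2)$ for all large primes $k$. If $d(G)$ divides $C|G|$ for all groups of the theorem, then $2^{k-4}$ divides $C$ for all primes $k\ge5$, which is impossible.
\end{proof}

The second theorem bounds $d(G)$ from above. An element is \emph{$p$-regular} if its order is prime to $p$. For a number field $K$ with ring of integers $\mathbb{Z}_K$, the different $\mathfrak{D}_K$ is defined by its inverse
\[
\mathfrak{D}_K^{-1}=\{a\in K:\operatorname{Tr}_{K/\mathbb{Q}}(a\,\mathbb{Z}_K)\subseteq\mathbb{Z}\}\supseteq\mathbb{Z}_K .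
\]
Let $\mathbb{Z}_{(p)}$ be the ring of rational numbers with denominator prime to $p$, and $\mathbb{Z}_{(p)}[G]=\mathbb{Z}_{(p)}\otimes\mathbb{Z}[G]\subseteq\mathbb{Q}(G)$.

\begin{theorem}\label{thm:B}
Let $G$ be a finite group, $K=\mathbb{Q}(G)$, and $g_1,\dots,g_r\in G$.
\begin{enumerate}
\item[(a)] Let $p$ be a prime, and suppose that $K$ is generated by $\mathbb{Q}(g_1),\dots,\mathbb{Q}(g_r)$ together with the fields $\mathbb{Q}(x)$ for $p$-regular $x\in G$. Then
\[
\prod_{j=1}^r|C_G(g_j)|_p\cdot\mathfrak{D}_K^{-1}\subseteq\mathbb{Z}_{(p)}[G],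
\]
and hence $d(G)_p$ divides $\prod_j|C_G(g_j)|_p$.
\item[(b)] If $K$ is generated by $\mathbb{Q}(g_1),\dots,\mathbb{Q}(g_r)$, then $\prod_j|C_G(g_j)|\cdot\mathfrak{D}_K^{-1}\subseteq\mathbb{Z}[G]$, and hence $d(G)$ divides $\prod_j|C_G(g_j)|$.
\end{enumerate}
In particular, the conjecture holds whenever $\mathbb{Q}(G)=\mathbb{Q}(g)$ for a single $g\in G$, in the stronger form $|C_G(g)|\,\mathfrak{D}_K^{-1}\subseteq\mathbb{Z}[G]$.
\end{theorem}

If $p\nmid|G|$, then (a) applies with $r=1$ and $g_1=1$, and gives $p\nmid d(G)$. So every prime divisor of $d(G)$ divides $|G|$, and the conjecture can fail only in the exponents of these primes. Part (a) also tells us where to look: if $d(G)_p>|G|_p$, then beyond the $p$-regular columns at least two further columns are needed to generate $\mathbb{Q}(G)$. We therefore prove Theorem~\ref{thm:B} first, in Section~\ref{sec:upper}. Section~\ref{sec:model} shows the mechanism of the counterexample for $P=\mathbb{F}_4$, and Sections~\ref{sec:group}--\ref{sec:unit} prove Theorem~\ref{thm:A}.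

\section{Background}\label{sec:background}

We write $o(g)$ for the order of $g$, $g\sim h$ for conjugacy, and $\mu_n$ for the group of $n$-th roots of unity in $\mathbb{C}$. The following textbook facts are used throughout.

\begin{enumerate}
\item[(F1)] \emph{Galois action.} For a character $\chi$ of $G$, the value $\chi(g)$ is a sum of elements of $\mu_{o(g)}$. If a field automorphism $\sigma$ acts on $\mu_{o(g)}$ by $\zeta\mapsto\zeta^m$, then $\sigma(\chi(g))=\chi(g^m)$.
\item[(F2)] \emph{Column orthogonality.} The sum $\sum_{\chi\in\operatorname{Irr}(G)}\chi(g)\overline{\chi(h)}$ equals $|C_G(g)|$ if $g\sim h$ and $0$ otherwise. Hence $g\sim h$ if and only if $\chi(g)=\chi(h)$ for all $\chi\in\operatorname{Irr}(G)$. With (F1): $\sigma$ is trivial on $\mathbb{Q}(g)$ if and only if $g^m\sim g$.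
\item[(F3)] \emph{Induction.} For a class function $f$ on $L\le G$, extended by $0$ to $G$, we have $(\operatorname{Ind}_L^Gf)(g)=|L|^{-1}\sum_{y\in G}f(ygy^{-1})$. If $f$ is a character, so is $\operatorname{Ind}_L^Gf$, and the values of every character of $G$ lie in $\mathbb{Z}[G]$.
\item[(F4)] \emph{Clifford theory.} Let $N\trianglelefteq G$ and $\chi\in\operatorname{Irr}(G)$. The irreducible constituents of $\chi|_N$ form one $G$-orbit. If one of them, $\vartheta$, has stabilizer $N$ in $G$, then $\chi=\operatorname{Ind}_N^G\vartheta$.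
\item[(F5)] \emph{Schur--Zassenhaus.} If $N\trianglelefteq L$, $\gcd(|N|,|L:N|)=1$ and $L/N$ is solvable, then any two complements of $N$ in $L$ are conjugate.
\item[(F6)] \emph{Ramification.} The ring of integers of $\mathbb{Q}_n$ is $\mathbb{Z}[\zeta_n]$, and a prime $p\nmid n$ is unramified in $\mathbb{Q}_n$ and its subfields. For a Galois extension $E/F$ of number fields and a prime $\mathfrak{P}$ of $\mathbb{Z}_E$, the inertia group $\{\sigma\in\operatorname{Gal}(E/F):\sigma(z)\equiv z\bmod\mathfrak{P}\text{ for all }z\in\mathbb{Z}_E\}$ is trivial if and only if $\mathfrak{P}$ is unramified over $F$.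
\item[(F7)] \emph{Dedekind's theorem.} Distinct monoid homomorphisms from a monoid to the multiplicative monoid of a field $\mathbb{F}$ are linearly independent over $\mathbb{F}$.
\end{enumerate}

Both proofs need an algebraic integer on which a given combination of Galois automorphisms does not vanish modulo a prime.

\begin{lemma}\label{lem:indep}
Let $E/F$ be a Galois extension of number fields, $\mathfrak{P}$ a prime of $\mathbb{Z}_E$ with trivial inertia group in $\operatorname{Gal}(E/F)$, and $\mathbb{F}$ a field containing $\mathbb{Z}_E/\mathfrak{P}$. If the elements $a_\sigma\in\mathbb{F}$, $\sigma\in\operatorname{Gal}(E/F)$, are not all zero, then $\sum_\sigma a_\sigma\cdot(\sigma(z)\bmod\mathfrak{P})\ne0$ for some $z\in\mathbb{Z}_E$.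
\end{lemma}

\begin{proof}
By (F7) it suffices to show that the ring homomorphisms $z\mapsto\sigma(z)\bmod\mathfrak{P}$ are distinct. If $\sigma(z)\equiv\tau(z)$ for all $z$, put $z=\tau^{-1}(w)$: then $\sigma\tau^{-1}(w)\equiv w$ for all $w\in\mathbb{Z}_E$, so $\sigma\tau^{-1}$ lies in the inertia group and $\sigma=\tau$.
\end{proof}

\section{An upper bound from centralizer orders}\label{sec:upper}

The idea is visible for one column. Let $g\in G$, $F=\mathbb{Q}(g)$ and $a\in\mathfrak{D}_F^{-1}$. For $\sigma\in\operatorname{Gal}(F/\mathbb{Q})$ choose an extension to $\mathbb{Q}_{|G|}$, say $\zeta\mapsto\zeta^{m(\sigma)}$. By (F1) and (F2),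
\begin{equation}\label{eq:onecolumn}
\sum_{\chi}\chi(g)\operatorname{Tr}_{F/\mathbb{Q}}\bigl(a\,\overline{\chi(g)}\bigr)
=\sum_\sigma\sigma(a)\sum_\chi\chi(g)\overline{\chi(g^{m(\sigma)})}
=|C_G(g)|\,a,
\end{equation}
since $g^{m(\sigma)}\sim g$ only for $\sigma=1$. The traces on the left are integers, so $|C_G(g)|\,a\in\mathbb{Z}[G]$. The inner sum acts as a filter on the Galois group: it keeps the automorphisms that fix $\mathbb{Q}(g)$, at the price of a factor $|C_G(g)|$. A product of such filters handles a compositum. For part (a) of Theorem~\ref{thm:B} we need a filter for a $p$-regular element whose price is prime to $p$.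

\begin{lemma}\label{lem:filter}
Let $x\in G$ be $p$-regular, let $R$ be a Sylow $p$-subgroup of $C_G(x)$, and for $\lambda\in\operatorname{Irr}(\langle x\rangle)$ let $\psi_\lambda=\operatorname{Ind}_{\langle x\rangle\times R}^G(\lambda\otimes1)$. For every integer $m$,
\[
\sum_{\lambda}\psi_\lambda(x)\,\overline{\lambda(x^m)}=
\begin{cases}|C_G(x):R|&\text{if }x^m\sim x,\\ 0&\text{otherwise.}\end{cases}
\]
\end{lemma}

\begin{proof}
The left side is $(\operatorname{Ind}f)(x)$ for $f=\sum_\lambda\overline{\lambda(x^m)}\,(\lambda\otimes1)$. By (F2) for $\langle x\rangle$, the function $f$ is $o(x)$ times the indicator function of the coset $x^mR$. By (F3),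
\[
(\operatorname{Ind}f)(x)=|R|^{-1}\,\#\{y\in G:yxy^{-1}\in x^mR\}.
\]
An element $x^mw$ with $w\in R$ has $p$-part $w$, so $x^m$ is the only $p$-regular element of $x^mR$. Hence we count the $y$ with $yxy^{-1}=x^m$, and there are $|C_G(x)|$ or $0$ of them.
\end{proof}

The numbers $\lambda(x)$ need not lie in $K=\mathbb{Q}(G)$. They lie in $\mathbb{Q}_{n}$, where $n=|G|/|G|_p$, so we take traces from $E=K\mathbb{Q}_n\subseteq\mathbb{Q}_{|G|}$. The passage from $K$ to $E$ costs nothing at $p$. A subscript $(p)$ denotes the tensor product with $\mathbb{Z}_{(p)}$.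

\begin{lemma}\label{lem:traceone}
There is $\eta\in\mathbb{Z}_{E,(p)}$ with $\operatorname{Tr}_{E/K}(\eta)=1$.
\end{lemma}

\begin{proof}
Let $\mathfrak{P}$ be a prime of $\mathbb{Z}_E$ above $p$, and let $\sigma\in\operatorname{Gal}(E/K)$ lie in its inertia group. Then $\sigma|_{\mathbb{Q}_n}$ lies in the inertia group of $\mathfrak{P}\cap\mathbb{Q}_n$ over $\mathbb{Q}$, which is trivial as $p\nmid n$. So $\sigma$ fixes $K$ and $\mathbb{Q}_n$, and $\sigma=1$. Lemma~\ref{lem:indep} with all $a_\sigma=1$ gives $z\in\mathbb{Z}_E$ with $\operatorname{Tr}_{E/K}(z)\notin\mathfrak{P}$. Thus the ideal $\operatorname{Tr}_{E/K}(\mathbb{Z}_{E,(p)})$ of $\mathbb{Z}_{K,(p)}$ lies in no prime above $p$. These are all the maximal ideals of $\mathbb{Z}_{K,(p)}$, so the ideal contains $1$.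
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
(a) Let $a\in\mathfrak{D}_K^{-1}$ and $b=a\eta$, with $\eta$ as in Lemma~\ref{lem:traceone}. Then $\operatorname{Tr}_{E/K}(b)=a$, and for $y\in\mathbb{Z}_E$
\begin{equation}\label{eq:traceint}
\operatorname{Tr}_{E/\mathbb{Q}}(by)=\operatorname{Tr}_{K/\mathbb{Q}}\bigl(a\operatorname{Tr}_{E/K}(\eta y)\bigr)\in\mathbb{Z}_{(p)} .
\end{equation}
Let $x_1,\dots,x_w$ represent the $p$-regular classes of $G$, let $R_i$ be a Sylow $p$-subgroup of $C_G(x_i)$, and for $\lambda_i\in\operatorname{Irr}(\langle x_i\rangle)$ define $\psi_{\lambda_i}$ as in Lemma~\ref{lem:filter}. Put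
\[
\Sigma=\sum_{(\lambda_i),(\chi_j)}\ \prod_{i=1}^w\psi_{\lambda_i}(x_i)\prod_{j=1}^r\chi_j(g_j)\cdot
\operatorname{Tr}_{E/\mathbb{Q}}\Bigl(b\prod_{i}\overline{\lambda_i(x_i)}\prod_{j}\overline{\chi_j(g_j)}\Bigr),
\]
where each $\lambda_i$ runs over $\operatorname{Irr}(\langle x_i\rangle)$ and each $\chi_j$ over $\operatorname{Irr}(G)$. By (F3) and \eqref{eq:traceint}, $\Sigma\in\mathbb{Z}_{(p)}[G]$. For $\sigma\in\operatorname{Gal}(E/\mathbb{Q})$ choose an extension $\zeta\mapsto\zeta^{m(\sigma)}$ to $\mathbb{Q}_{|G|}$. Expanding the trace and using (F1), we get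
\[
\Sigma=\sum_\sigma\sigma(b)\prod_{i}\Bigl(\sum_{\lambda}\psi_\lambda(x_i)\overline{\lambda(x_i^{m(\sigma)})}\Bigr)\prod_j\Bigl(\sum_\chi\chi(g_j)\overline{\chi(g_j^{m(\sigma)})}\Bigr).
\]
By Lemma~\ref{lem:filter} and (F2), the term of $\sigma$ vanishes unless $\sigma$ is trivial on all $\mathbb{Q}(x_i)$ and all $\mathbb{Q}(g_j)$, and in that case it equals $N\sigma(b)$ with
\[
N=\prod_i|C_G(x_i):R_i|\prod_j|C_G(g_j)|.
\]
By hypothesis these fields generate $K$, so the surviving $\sigma$ are those in $\operatorname{Gal}(E/K)$, and $\Sigma=N\operatorname{Tr}_{E/K}(b)=Na$. Since $N_p=\prod_j|C_G(g_j)|_p$ and $N/N_p$ is a unit of $\mathbb{Z}_{(p)}$, we obtain $N_p\,a\in\mathbb{Z}_{(p)}[G]$. As $\mathbb{Z}_G\subseteq\mathfrak{D}_K^{-1}$, the number $N_p$ annihilates the $p$-part of $\mathbb{Z}_G/\mathbb{Z}[G]$.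

(b) Now the hypothesis of (a) holds for every prime $p$. So $\prod_j|C_G(g_j)|\cdot\mathfrak{D}_K^{-1}$ lies in $\bigcap_p\mathbb{Z}_{(p)}[G]$, which is $\mathbb{Z}[G]$ because $\mathbb{Z}[G]$ is a free abelian group. The last assertion is the case $r=1$, since $|C_G(g)|$ divides $|G|$.
\end{proof}

\section{A model with $P=\mathbb{F}_4$}\label{sec:model}

Let $c$ generate $\mathbb{F}_4^\times$, and let $\lambda(v)=(-1)^{\operatorname{Tr}(v)}$ with $\operatorname{Tr}(v)=v+v^2\in\mathbb{F}_2$. Then $\lambda(0)=\lambda(1)=1$ and $\lambda(c)=\lambda(c^2)=-1$.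

\begin{example}\label{ex:F4}
Let $n$ be prime to $6$ and $m^3\equiv1\pmod n$. Let $N=\mathbb{F}_4\times\langle x\rangle$ with $o(x)=n$, and $G=N\rtimes\langle t\rangle$ with $t^3=1$ and $t(u,y)t^{-1}=(cu,y^m)$.

\emph{We have $d(G)\mid 2$.} Let $\xi\in\mu_n$, and let $\theta$ be the character of $\langle x\rangle$ with $\theta(x)=\xi$. The character $\operatorname{Ind}_N^G(\lambda\otimes\theta)$ takes the value $\xi+\xi^m+\xi^{m^2}$ at $(0,x)$ and $\xi-\xi^m-\xi^{m^2}$ at $(1,x)$. So $2\xi\in\mathbb{Z}[G]$. Also $\omega\in\mathbb{Z}[G]$, from the linear characters of $G/N$. As the exponent of $G$ divides $6n$, we get $\mathbb{Q}(G)=\mathbb{Q}_{3n}$. The products $\omega^a\xi$ span $\mathbb{Z}_G=\mathbb{Z}[\zeta_{3n}]$, so $2\mathbb{Z}_G\subseteq\mathbb{Z}[G]$.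

\emph{For $n=7$ and $m=2$ we have $d(G)=2$.} Let $\rho$ be the automorphism of $\mathbb{Q}_{21}$ with $\rho(\omega)=\omega$ and $\rho(\zeta_7)=\zeta_7^2$. The element $t$ fixes no nontrivial character of $N$. By (F4), an irreducible character of $G$ is either linear with values in $\mu_3$, or induced from $N$ with values $0$ and $\pm\xi\pm\xi^2\pm\xi^4$, $\xi\in\mu_7$. Modulo $2$ the latter is $\xi+\xi^2+\xi^4$, which $\rho$ fixes. So $\rho(z)\equiv z\pmod{2\mathbb{Z}_G}$ for all character values, hence for all $z\in\mathbb{Z}[G]$. But $\rho(\zeta_7)-\zeta_7=\zeta_7(\zeta_7-1)$ divides $7$ and thus is not in $2\mathbb{Z}_G$. So $\zeta_7\notin\mathbb{Z}[G]$.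
\end{example}

In the case $n=7$ the action of $t$ on $\langle x\rangle$ imitates the Galois automorphism $\rho$. Therefore $\rho$ fixes all character values of $G/\mathbb{F}_4$. The subgroup $\mathbb{F}_4$ breaks this symmetry, but only through signs. To measure this, follow a character value along its $\rho$-orbit:
\[
\rho^s\Bigl(\sum_{j\in\mathbb{Z}/3}\lambda(c^ju)\,\xi^{2^j}\Bigr)=\sum_{i\in\mathbb{Z}/3}\lambda(c^{i-s}u)\,\xi^{2^i}.
\]
As a function of $s\in\mathbb{Z}/3$, this is a combination, with constant integral coefficients, of the sign functions $s\mapsto\lambda(bc^{-s})$. Each sign function is $1$ or $2\delta-1$, where $\delta$ is the indicator function of a point. The functional $W(f)=\sum_s\omega^{-s}f(s)$ kills constants, so its values on sign functions are divisible by $2$.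

Suppose now that we had two independent automorphisms $\rho_+$ and $\rho_-$ of this kind, such that every character value is fixed by one of them. To $z\in\mathbb{Z}[G]$ attach the function $(s,s')\mapsto\rho_+^s\rho_-^{s'}(z)$. It would be a combination of products of a sign function of $s$ and a sign function of $s'$, such as
\[
(2\delta(s)-1)(2\delta'(s')-1)=4\,\delta(s)\delta'(s')-2\delta(s)-2\delta'(s')+1 .
\]
The functional with weights $\omega^{-s-s'}$ kills every function of one variable alone, so its values would be divisible by $4$. The denominator is squared while $\mathbb{F}_4$ is used once.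

The naive attempt fails: for $n=91=7\cdot13$ and $m=16$, where $t$ acts nontrivially on both factors, Example~\ref{ex:F4} still gives $d(G)\mid 2$. The element of order $91$ has character values that involve $\zeta_7$ and $\zeta_{13}$ together. So $\langle x\rangle$ must be replaced by a group $S$ with elements of two coprime orders $n_+$ and $n_-$, with no element whose order has a prime factor in common with both, and with an automorphism $\varphi$ that acts on these elements as a power map up to conjugacy. The two cyclic tori of $\mathrm{PSL}_2(q)$ and the field automorphism have these properties. For $P=\mathbb{F}_{2^k}$ the analogue of $W$ takes values divisible by $2^{k-1}$ (Section~\ref{sec:gauss}), which yields $2^{2k-2}$, while $S$ contributes a factor $4$ to $|G|_2=2^{k+2}$. This is why the counterexamples begin at $k=5$.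

\section{The group and two Galois automorphisms}\label{sec:group}

From now on $G$ is as in Theorem~\ref{thm:A}. Put $N=P\times S$, $H=S\rtimes\langle t\rangle\cong G/P$, $K=\mathbb{Q}(G)$, and
\[
n_+=\frac{q-1}{2},\qquad n_-=\frac{q+1}{4},\qquad e=q_0\,l\,n_+n_- .
\]
The letter $\varepsilon$ denotes a sign $+$ or $-$, and $-\varepsilon$ the opposite sign.

\begin{lemma}\label{lem:orders}
\begin{enumerate}
\item[(a)] The numbers $n_+$ and $n_-$ are odd integers, $|S|=4qn_+n_-$, and $|G|_2=2^{k+2}$.
\item[(b)] We have $\gcd(l,|S|)=1$, and $q_0,l,n_+,n_-$ are pairwise coprime.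
\item[(c)] Let $x\in S$ be the image of $X\in\mathrm{SL}_2(q)$. If the eigenvalues of $X$ coincide, then $x^{q_0}=1$. Otherwise $o(x)$ divides $n_+$ or $2n_-$.
\item[(d)] For each $\varepsilon$ there is $X_\varepsilon\in\mathrm{SL}_2(q)$ with eigenvalues $\alpha_\varepsilon^{\pm1}$, where $\alpha_\varepsilon$ has order $n_\varepsilon$. Its image $x_\varepsilon\in S$ has order $n_\varepsilon$.
\item[(e)] We have $g^{2e}=1$ for all $g\in G$. Hence $K\subseteq\mathbb{Q}_{2e}=\mathbb{Q}_e$, and $2$ is unramified in $K$.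
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Since $q_0^2\equiv1\pmod8$ and $l$ is odd, $q\equiv q_0\equiv3\pmod8$. So $n_\pm$ are odd, $|S|=q(q-1)(q+1)/2=4qn_+n_-$, and $|G|=2^k\,|S|\,l$.

(b) Let $\ell$ be a prime divisor of $l$. It is odd, and $\ell\ne q_0$ because $q_0$ is invertible modulo $\ell$. The order of $2$ modulo $\ell$ divides the prime $k$ and is not $1$, so $k\mid\ell-1$. Suppose $\ell\mid q^2-1=q_0^{2l}-1$. As $q_0$ has order $\ell-1$ modulo $\ell$, we get $\ell-1\mid2l$ and so $k\mid2l$. But $k$ is odd and $l=2^k-1\equiv1\pmod k$ by Fermat's little theorem, a contradiction. Finally, $n_+$ and $n_-$ are prime to $q_0$, and they are coprime because they are odd and $\gcd(q-1,q+1)=2$.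

(c) The eigenvalues are $\alpha,\alpha^{-1}\in\mathbb{F}_{q^2}$. If $\alpha=\alpha^{-1}$, then $\alpha=\pm1$ and $\alpha X=I+Y$ with $Y^2=0$, so $(\alpha X)^{q_0}=I$. Otherwise $X$ is diagonalizable over $\mathbb{F}_{q^2}$. If $\alpha\in\mathbb{F}_q$, then $\alpha^{(q-1)/2}=\pm1$ and $X^{n_+}=\pm I$. If not, then $\alpha^q=\alpha^{-1}$, so $\alpha^{(q+1)/2}=\pm1$ and $X^{2n_-}=\pm I$.

(d) For $\varepsilon=+$ take $\operatorname{diag}(\alpha,\alpha^{-1})$ with $\alpha\in\mathbb{F}_q^\times$ of order $n_+$. For $\varepsilon=-$ take multiplication by an element $\alpha\in\mathbb{F}_{q^2}^\times$ of order $n_-$ on the $\mathbb{F}_q$-space $\mathbb{F}_{q^2}$; its eigenvalues are $\alpha$ and $\alpha^q=\alpha^{-1}$. In both cases $X_\varepsilon$ has odd order $n_\varepsilon$, so $-I\notin\langle X_\varepsilon\rangle$.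

(e) We have $g^l\in N$, and by (c) the order of each element of $N$ divides $2q_0n_+n_-$. As $e$ is odd, the rest follows from (F1) and (F6).
\end{proof}

The hypothesis $q_0\equiv3\pmod8$ has now been used to keep $|S|_2$ equal to $4$ and to make $e$ odd. The hypotheses that $k$ is an odd prime and that $q_0$ is a primitive root serve only to obtain (b).

By (b), the moduli $2n_\varepsilon$ and $2e/n_\varepsilon$ have greatest common divisor $2$. So there is a positive integer $m_\varepsilon$, prime to $2e$, with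
\[
m_\varepsilon\equiv q_0\pmod{2n_\varepsilon},\qquad m_\varepsilon\equiv1\pmod{2e/n_\varepsilon}.
\]
Let $\rho_\varepsilon\in\operatorname{Gal}(\mathbb{Q}_e/\mathbb{Q})$ act on $\mu_{2e}$ by $\zeta\mapsto\zeta^{m_\varepsilon}$. By (F1), $\rho_\varepsilon(\chi(g))=\chi(g^{m_\varepsilon})$ for every character $\chi$ of $G$, $H$ or $S$. Note that $\rho_\varepsilon$ fixes $\mu_l$; this is necessary for the plan of Section~\ref{sec:model}, because the linear characters of $H$ take all of $\mu_l$ as values.

The next lemma says that $\varphi$ imitates the $q_0$-th power map. We need it over subfields, because for elements of $H$ outside $S$ the conjugating element must centralize a power of $t$.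

\begin{lemma}\label{lem:frob}
Let $q_1=q_0^{\,a}$ with $a\mid l$, and let $x\in\mathrm{PSL}_2(q_1)\le S$ satisfy $x^{q_0}\ne1$. Then $\varphi(x)$ and $x^{q_0}$ are conjugate in $\mathrm{PSL}_2(q_1)$.
\end{lemma}

\begin{proof}
Lift $x$ to $X\in\mathrm{SL}_2(q_1)$. By Lemma~\ref{lem:orders}(c) its eigenvalues $\alpha,\alpha^{-1}$ are distinct. Both $\varphi(X)$ and $Y=X^{q_0}$ have the eigenvalues $\alpha^{q_0},\alpha^{-q_0}$, which are distinct. So $\varphi(X)=gYg^{-1}$ for some $g\in\mathrm{GL}_2(q_1)$. The centralizer of $Y$ in $\mathrm{GL}_2(q_1)$ is $\mathbb{F}_{q_1}^\times\times\mathbb{F}_{q_1}^\times$, where the determinant is the product, or $\mathbb{F}_{q_1^2}^\times$, where it is the norm. In both cases it maps onto $\mathbb{F}_{q_1}^\times$. Multiplying $g$ on the right by a centralizing element of determinant $(\det g)^{-1}$, we get $g\in\mathrm{SL}_2(q_1)$.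
\end{proof}

\begin{lemma}\label{lem:H}
The automorphisms $\rho_+$ and $\rho_-$ fix $\chi(h)$ for all $\chi\in\operatorname{Irr}(H)$ and $h\in H$.
\end{lemma}

\begin{proof}
Fix $\varepsilon$ and put $m=m_\varepsilon$. We show that $h^m\sim h$ in $H$. Write $h=h_1h_2$, where $h_1,h_2$ are powers of $h$, all prime divisors of $o(h_1)$ divide $l$, and $o(h_2)$ is prime to $l$. Since $|H:S|=l$, we have $h_2\in S$ and $h_1^l\in S$; since $\gcd(l,|S|)=1$, we have $h_1^l=1$ and $\langle h_1\rangle\cap S=1$.

Let $h_1\in St^j$. Both $\langle h_1\rangle$ and $\langle t^j\rangle$ are complements of $S$ in $S\langle t^j\rangle$, so by (F5) some conjugate of $h_1$ lies in $\langle t^j\rangle$. As $H/S$ is abelian, this conjugate lies in $St^j$ too, so it is $t^j$. Replacing $h$ by a conjugate, we assume $h_1=t^j$ and $h_2\in C_S(t^j)$.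

An element $\pm X$ of $S$ commutes with $t^j$ if and only if $\varphi^j(X)=\pm X$. If $\varphi^j(X)=-X$, then $X=\varphi^{jl}(X)=(-1)^lX=-X$, which is absurd. So $\varphi^j(X)=X$, and $C_S(t^j)=\mathrm{PSL}_2(q_1)$ with $q_1=q_0^{\gcd(j,l)}$.

If $o(h_2)$ divides $q_0$ or $2n_{-\varepsilon}$, then $o(h)$ divides $2e/n_\varepsilon$ and $h^m=h$. Otherwise $h_2^{q_0}\ne1$ and, by Lemma~\ref{lem:orders}(c), $o(h_2)$ divides $2n_\varepsilon$. Then $h^m=t^jh_2^{q_0}$. By Lemma~\ref{lem:frob}, an element of $C_S(t^j)$ conjugates this to $t^j\varphi(h_2)=t\,(t^jh_2)\,t^{-1}=tht^{-1}$.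
\end{proof}

\section{Character values as functions on $(\mathbb{Z}/l)^2$}\label{sec:functions}

Let $\operatorname{Tr}\colon\mathbb{F}_{2^k}\to\mathbb{F}_2$, $\operatorname{Tr}(v)=\sum_{i=0}^{k-1}v^{2^i}$, be the trace. The form $\operatorname{Tr}(vw)$ is nondegenerate, so the characters of $P$ are $\lambda_\beta(v)=(-1)^{\operatorname{Tr}(\beta v)}$, $\beta\in\mathbb{F}_{2^k}$.

\begin{lemma}\label{lem:values}
Every value of an irreducible character of $G$ is a value of an irreducible character of $H$, or $0$, or a number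
\[
y_{\beta,\theta}(u,x)=\sum_{j\in\mathbb{Z}/l}\lambda_\beta(c^ju)\,\theta(\varphi^j(x))
\]
with $\beta\ne0$, $\theta\in\operatorname{Irr}(S)$ and $(u,x)\in N$.
\end{lemma}

\begin{proof}
Let $\chi\in\operatorname{Irr}(G)$. If $\chi|_P$ contains the trivial character, then by (F4) it contains no other, so $P\le\ker\chi$ and $\chi\in\operatorname{Irr}(H)$. Otherwise $\chi|_N$ contains some $\lambda_\beta\otimes\theta$ with $\beta\ne0$. If $t^j$ fixes $\lambda_\beta$, then $\operatorname{Tr}(\beta(c^j-1)v)=0$ for all $v$, so $c^j=1$ and $l\mid j$. Thus the stabilizer of $\lambda_\beta\otimes\theta$ is $N$, and $\chi=\operatorname{Ind}_N^G(\lambda_\beta\otimes\theta)$ by (F4). By (F3), $\chi$ vanishes outside $N$, and $\chi(u,x)=\sum_j(\lambda_\beta\otimes\theta)(t^j(u,x)t^{-j})=y_{\beta,\theta}(u,x)$.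
\end{proof}

Since we measure divisibility by $2$, we localize. Fix a prime $\mathfrak{P}$ of $\mathbb{Z}[\zeta_e]$ above $2$, and let $O$ be the localization at $\mathfrak{P}$. As $2$ is unramified in $\mathbb{Q}_e$, the ring $O$ is a discrete valuation ring with maximal ideal $2O$. Let $v$ be its valuation, $v(2)=1$, and $\mathbb{F}=O/2O$ its residue field. For $b\in\mathbb{F}_{2^k}$ define the sign function
\[
f_b\colon\mathbb{Z}/l\to\{\pm1\},\qquad f_b(s)=(-1)^{\operatorname{Tr}(bc^{-s})}.
\]
Then $f_0=1$ and $f_bf_{b'}=f_{b+b'}$. Hence the $O$-span $\mathcal{A}$ of the functions $(s,s')\mapsto f_b(s)f_{b'}(s')$ is a ring of functions on $(\mathbb{Z}/l)^2$ that contains the constants.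

\begin{proposition}\label{prop:functions}
The automorphisms $\rho_+^{\,l}$ and $\rho_-^{\,l}$ are trivial on $K$, so for $z\in K$ the function $F_z(s,s')=\rho_+^s\rho_-^{s'}(z)$ is well defined on $(\mathbb{Z}/l)^2$. For every $z\in\mathbb{Z}[G]$ we have $F_z\in\mathcal{A}$.
\end{proposition}

\begin{proof}
Let $z$ be one of the values in Lemma~\ref{lem:values}. If $z$ is a character value of $H$, both $\rho_\pm$ fix it by Lemma~\ref{lem:H}. Let $z=y_{\beta,\theta}(u,x)$. If $x^{q_0}=1$, then $z\in\mathbb{Q}_{q_0}$, and again both $\rho_\pm$ fix it.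

Otherwise $o(x)$ divides $2n_\varepsilon$ for some $\varepsilon$. Then $z\in\mathbb{Q}_{2n_\varepsilon}$, which $\rho_{-\varepsilon}$ fixes. By Lemma~\ref{lem:frob} with $a=l$ we have $\varphi(x)\sim x^{q_0}$ in $S$. If $\varphi^j(x)\sim x^{q_0^j}$, then $\varphi^{j+1}(x)\sim\varphi(x)^{q_0^j}\sim x^{q_0^{j+1}}$, so by induction
\[
\theta(\varphi^j(x))=\theta(x^{q_0^j})=\rho_\varepsilon^j(\theta(x))\qquad(j\ge0).
\]
In particular $\rho_\varepsilon^{\,l}$ fixes $\theta(x)$, hence all $\rho_\varepsilon^j(\theta(x))$, hence $z$. Moreover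
\begin{equation}\label{eq:orbit}
\rho_\varepsilon^s(z)=\sum_{j\in\mathbb{Z}/l}\lambda_\beta(c^ju)\,\rho_\varepsilon^{j+s}(\theta(x))
=\sum_{i\in\mathbb{Z}/l}\rho_\varepsilon^i(\theta(x))\,f_{\beta c^iu}(s),
\end{equation}
because $\lambda_\beta(c^{i-s}u)=f_{\beta c^iu}(s)$. The coefficients $\rho_\varepsilon^i(\theta(x))$ lie in $\mathbb{Z}[\zeta_e]\subseteq O$ and do not depend on $s$.

So $\rho_\pm^{\,l}$ fix all generators of $K$. For each generator $z$ of $\mathbb{Z}[G]$, the function $F_z$ is a constant in $O$, or an $O$-combination of the $f_b(s)$, or an $O$-combination of the $f_b(s')$; in each case $F_z\in\mathcal{A}$. Since $z\mapsto F_z$ is a ring homomorphism and $\mathcal{A}$ is a ring, $F_z\in\mathcal{A}$ for all $z\in\mathbb{Z}[G]$.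
\end{proof}

The proof used Lemma~\ref{lem:orders}(c) at the decisive point: no $x\in S$ has character values moved by both $\rho_+$ and $\rho_-$.

\section{A Gauss sum of valuation $k-1$}\label{sec:gauss}

We need a functional with unit coefficients that is highly divisible by $2$ on all sign functions. A multiplicative character of $\mathbb{F}_{2^k}^\times$ as weight turns its values into Gauss sums, and the character must be chosen to make their valuation large.

As $l\mid e$, we have $\mu_l\subseteq O$. Reduction modulo $2O$ is injective on $\mu_l$, because $\prod_{1\ne\zeta\in\mu_l}(1-\zeta)=l$ is a unit of $O$. The image of $\mu_l$ together with $0$ is the set of roots of $X^{2^k}-X$ in $\mathbb{F}$, a subfield with $2^k$ elements. Fix an isomorphism $\iota$ of $\mathbb{F}_{2^k}$ onto this subfield, and let $T\colon\mathbb{F}_{2^k}^\times\to\mu_l$ be the group isomorphism with $T(x)\bmod2O=\iota(x)$. For $f\colon\mathbb{Z}/l\to O$ put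
\[
W(f)=\sum_{s\in\mathbb{Z}/l}T(c^{-s})f(s).
\]

\begin{lemma}\label{lem:gauss}
We have $W(f_0)=0$, and $v(W(f_b))=k-1$ for $b\ne0$.
\end{lemma}

\begin{proof}
All sums run over $\mathbb{F}_{2^k}^\times$, which is traversed by $x=c^{-s}$. For an integer $a$, the sum $\sum_xT(x)^a$ is $l$ if $l\mid a$ and $0$ otherwise. In particular $W(f_0)=0$. Let $b\ne0$ and
\[
\gamma=W(f_b)=\sum_xT(x)(-1)^{\operatorname{Tr}(bx)},\qquad \gamma'=\sum_yT(y)^{-1}(-1)^{\operatorname{Tr}(by)}.
\]
A large valuation is hard to see directly, so we compute $\gamma\gamma'$ and the small valuation $v(\gamma')$. Substituting $x=yz$,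
\[
\gamma\gamma'=\sum_zT(z)\sum_y(-1)^{\operatorname{Tr}(by(z+1))}.
\]
The inner sum is $2^k-1$ for $z=1$. For $z\ne1$ it is the sum of a nontrivial character of $P$ over $P\setminus\{0\}$, which is $-1$. So $\gamma\gamma'=(2^k-1)-\sum_{z\ne1}T(z)=(2^k-1)+1=2^k$.

Let $a(y)\in\{0,1\}$ represent $\operatorname{Tr}(by)$. Then $(-1)^{a(y)}=1-2a(y)$, so $\gamma'=-2\sum_yT(y)^{-1}a(y)$. Modulo $2O$ we have $a(y)\equiv\sum_{i=0}^{k-1}T(by)^{2^i}$, as both sides reduce to $\iota(\operatorname{Tr}(by))$. Hence
\[
\sum_yT(y)^{-1}a(y)\equiv\sum_{i=0}^{k-1}T(b)^{2^i}\sum_yT(y)^{2^i-1}=l\,T(b)\pmod{2O},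
\]
since $0<2^i-1<l$ for $0<i<k$. As $l\,T(b)$ is a unit, $v(\gamma')=1$ and $v(\gamma)=k-1$.
\end{proof}

\begin{remark}\label{rem:sharp}
The weight $T^{-1}$ in place of $T$ would give only the valuation $v(\gamma')=1$. No weight with a unit coefficient does better than $T$: for $x_0=c^{-s_0}$, the sum of the $f_b$ over the hyperplane $\operatorname{Tr}(bx_0)=0$ is $2^{k-1}$ times the indicator function of $s_0$, because for $x\notin\{0,x_0\}$ the character $b\mapsto(-1)^{\operatorname{Tr}(bx)}$ is nontrivial on that hyperplane.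
\end{remark}

For $z\in K$ define
\[
W_2(z)=\sum_{s,s'\in\mathbb{Z}/l}T(c^{-s})\,T(c^{-s'})\,\rho_+^s\rho_-^{s'}(z).
\]
This is a $\mathbb{Q}$-linear map $K\to\mathbb{Q}_e$. It is the value at $F_z$ of an $O$-linear functional that sends $f_b(s)f_{b'}(s')$ to $W(f_b)W(f_{b'})$. Proposition~\ref{prop:functions} and Lemma~\ref{lem:gauss} give
\begin{equation}\label{eq:obstruction}
W_2(z)\in2^{2k-2}O\qquad\text{for all }z\in\mathbb{Z}[G].
\end{equation}

\section{An integer on which the functional is a unit}\label{sec:unit}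

It remains to show that $W_2$ is not divisible by $2$ on all of $\mathbb{Z}_G$. For this the $l^2$ automorphisms in the definition of $W_2$ must be distinct on $K$. They are all trivial on $\mathbb{Q}(H)$, so the elements that separate them must have a nonzero component in $P$.

\begin{lemma}\label{lem:faithful}
Let $0\le s,s'<l$. If $\sigma=\rho_+^s\rho_-^{s'}$ is trivial on $K$, then $s=s'=0$.
\end{lemma}

\begin{proof}
Suppose that for some $\varepsilon$ the exponent $r$ of $\rho_\varepsilon$ in $\sigma$ satisfies $0<r<l$. Write $n$, $X$, $x$, $\alpha$ for $n_\varepsilon$, $X_\varepsilon$, $x_\varepsilon$, $\alpha_\varepsilon$ in Lemma~\ref{lem:orders}(d), and let $0\ne u\in P$. The element $(u,x)$ has order $2n$, and $\sigma$ acts on $\mu_{2n}$ by $\zeta\mapsto\zeta^{q_0^r}$. As $q_0^r$ is odd, $(u,x)^{q_0^r}=(u,x^{q_0^r})$. Since $\sigma$ is trivial on $\mathbb{Q}((u,x))$, (F2) shows that an element of some coset $Nt^j$ conjugates $(u,x)$ to $(u,x^{q_0^r})$. The $P$-components give $c^ju=u$, so $l\mid j$, and $x^{q_0^r}\sim x$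 in $S$.

Thus $X^{q_0^r}$ is conjugate to $X$ or $-X$, and $\alpha^{q_0^r}\in\{\alpha^{\pm1},-\alpha^{\pm1}\}$. The elements $-\alpha^{\pm1}$ have even order, so $\alpha^{q_0^r}=\alpha^{\pm1}$ and $q_0^{2r}\equiv1\pmod n$. Also $q_0^{2l}=q^2\equiv1\pmod n$. Hence $n\mid q_0^{2a}-1$ for $a=\gcd(r,l)$. This $a$ is a proper divisor of the odd number $l$, so $2a\le2l/3\le l-2$. But
\[
n\ge\frac{q-1}{4}>\frac{q}{9}\ge q_0^{\,l-2}>q_0^{2a}-1>0,
\]
a contradiction.
\end{proof}

\begin{lemma}\label{lem:unit}
There is $z\in\mathbb{Z}_G$ with $W_2(z)\in O^\times$.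
\end{lemma}

\begin{proof}
By Proposition~\ref{prop:functions} and Lemma~\ref{lem:faithful}, the map $(s,s')\mapsto\rho_+^s\rho_-^{s'}|_K$ is an injective homomorphism $(\mathbb{Z}/l)^2\to\operatorname{Gal}(K/\mathbb{Q})$. The prime $\mathfrak{P}\cap\mathbb{Z}_G$ has trivial inertia group by Lemma~\ref{lem:orders}(e), and its residue field embeds in $\mathbb{F}$. Apply Lemma~\ref{lem:indep} to $K/\mathbb{Q}$, with $a_\sigma=\iota(c^{-s-s'})\ne0$ for $\sigma=\rho_+^s\rho_-^{s'}|_K$ and $a_\sigma=0$ for all other $\sigma$. It gives $z\in\mathbb{Z}_G$ with $W_2(z)\not\equiv0\pmod{2O}$.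
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
The equality $|G|_2=2^{k+2}$ is Lemma~\ref{lem:orders}(a). Let $z$ be as in Lemma~\ref{lem:unit}. Then $d(G)z\in\mathbb{Z}[G]$, so $d(G)\,W_2(z)=W_2(d(G)z)\in2^{2k-2}O$ by \eqref{eq:obstruction}. Since $W_2(z)$ is a unit, $v(d(G))\ge2k-2$, that is, $2^{2k-2}$ divides $d(G)$.
\end{proof}

\begin{remark}\label{rem:k}
The proof uses only that $k$ is an odd prime, in Lemma~\ref{lem:orders}(b), and that $l\ge6$, in Lemma~\ref{lem:faithful}. For $k=3$ it gives $2^4\mid d(G)$ and $|G|_2=2^5$, which does not contradict the conjecture. The bound $k\ge5$ is needed for the inequality $2k-2>k+2$.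
\end{remark}

\begin{thebibliography}{9}

\bibitem{talk}
\emph{Things Left To Prove Characters And Blocks Of Finite Groups Gabriel's Conference 2025},
\texttt{https://brauersuzuki.github.io/talks/valencia.pdf}.

\end{thebibliography}
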